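\title{A product formula for the $c_2$-invariant, and graphs with $c_2=-1$ that do not descend from $K_5$}

\begin{abstract}
The $c_2$-invariant of a graph $G$ is the sequence of residues $[\Psi_G]_p/p^2 \bmod p$, where $[\Psi_G]_p$ counts the zeros of the Kirchhoff polynomial over $\mathbb{F}_p$. It equals $-1$ at every prime when $G$ arises by deleting a vertex from a $K_5$ descendant, that is, from a 4-regular graph built from $K_5$ by double triangle expansions. A conjecture of Brown and Schnetz asserts the converse among completed primitive graphs. We disprove it by an explicit graph on 19 vertices. The main tool is a sum of two 4-regular graphs along triangles under which $-c_2$ is multiplicative. It yields counterexamples on every number $n\ge 19$ of vertices, in none of which two triangles share an edge.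
\end{abstract}

\section{Introduction}

\subsection{The invariant}

Graphs are finite and loopless; parallel edges are allowed unless a graph is called simple. For a prime $p$ and a polynomial $f\in\mathbb{Z}[x_1,\dots,x_n]$, let $[f]_p$ be the number of points of $\mathbb{F}_p^n$ at which $f$ vanishes. The \emph{Kirchhoff polynomial} of a graph $G$, in one variable $x_e$ for each edge $e$, is
\[
\Psi_G=\sum_{T}\prod_{e\notin E(T)}x_e ,
\]
where $T$ runs over the spanning trees of $G$. If $G$ is connected and has at least three vertices, then $p^2$ divides $[\Psi_G]_p$ for every prime $p$ \cite{BS}. If $G$ is disconnected and has $N\ge2$ edges, the same holds trivially, because $\Psi_G=0$ and $[\Psi_G]_p=p^N$. The \emph{$c_2$-invariant} is the first digit of the point count that this divisibility leaves free: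
\[
c_2^{(p)}(G)=\frac{[\Psi_G]_p}{p^2}\bmod p\ \in\ \mathbb{Z}/p\mathbb{Z}.
\]
For the cycle with $N$ edges, $\Psi_G=x_1+\dots+x_N$ has $p^{N-1}$ zeros, so $c_2^{(p)}$ is $1$ for the triangle and $0$ for longer cycles. We write $c_2(G)=-1$ when $c_2^{(p)}(G)=-1$ for all primes $p$.

The graphs to which we apply $c_2$ come from 4-regular graphs. For a vertex set $S$ let $\partial S$ be the set of edges with exactly one end in $S$. In a 4-regular graph $|\partial S|$ is even, since it equals $4|S|$ minus twice the number of edges inside $S$, and every single vertex gives a cut with four edges. A connected 4-regular graph $\Gamma$ is \emph{completed primitive} if these are its only 4-edge cuts, that is, if every 4-edge cut separates off a single vertex. For such $\Gamma$ and a vertex $v$, the graph $\Gamma-v$ is a \emph{decompletion} of $\Gamma$, and a \emph{4-point graph} is a decompletion of some completed primitive graph. The first example is $K_4=K_5-v$, and $c_2(K_4)=-1$ (Example~\ref{ex:K4}).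

\subsection{Double triangles and the conjecture}

Let $abc$ be a triangle in a 4-regular graph and let $bz$ be an edge with $z\notin\{a,c\}$. The \emph{double triangle expansion} at $(a,b,c;z)$ deletes the edges $ac$ and $bz$ and adds a new vertex $b'$ adjacent to $a,b,c,z$. The result is 4-regular and contains the triangles $abb'$ and $bb'c$, which share the edge $bb'$. The inverse operation is double triangle reduction. A \emph{$K_5$ descendant} is a graph obtained from $K_5$ by a finite, possibly empty, sequence of expansions.

\begin{example}\label{ex:circ}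
For $n\ge5$ let $C_n(1,2)$ be the graph on $\mathbb{Z}/n$ with $i$ adjacent to $i\pm1$ and $i\pm2$. The expansion at $(0,1,2;3)$ deletes $02$ and $13$ and adds a vertex adjacent to $0,1,2,3$. Placing the new vertex between $1$ and $2$ in the cyclic order, we obtain $C_{n+1}(1,2)$. Since $C_5(1,2)=K_5$, all these graphs are $K_5$ descendants; $C_6(1,2)$ is the octahedron.
\end{example}

The value of $c_2$ is $-1$ for $K_4$ and is unchanged by double triangle expansions. This gives the following known result, which we use without proof.

\begin{theorem}[known]\label{thm:known}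
If $\Gamma$ is a $K_5$ descendant and $v$ is any vertex of $\Gamma$, then $c_2(\Gamma-v)=-1$.
\end{theorem}

The condition $c_2=-1$ is an infinite list of congruences, one for each prime, and Theorem~\ref{thm:known} explains it by a single local operation applied to the smallest simple 4-regular graph. If expansion were the only mechanism that preserves all these congruences at once, a graph outside the family of $K_5$ should betray itself at some prime. This is the content of the following conjecture, which we take from \cite{K5}.

\begin{quote}
\textbf{Conjecture} (Brown and Schnetz). \emph{Let $G$ be a 4-point graph. Then $c_2^{(p)}(G)=-1$ for all primes $p$ if and only if $G\cong\Gamma-v$ for some $K_5$ descendant $\Gamma$ and some vertex $v$ of $\Gamma$.}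
\end{quote}

\subsection{Results}

The ``if'' direction is Theorem~\ref{thm:known}. The ``only if'' direction is false.

\begin{theorem}\label{thm:A}
Let $\Gamma$ be the graph with the 19 vertices $C$ and $i,i'$ for $i\in\{0,1,3,4,5,6,7,8,9\}$, whose edges are
\[
06,\ 08,\ 13,\ 16,\ 17,\ 19,\ 34,\ 35,\ 45,\ 46,\ 48,\ 57,\ 59,\ 69,\ 78,\ 8C,\ 9C,
\]
the same seventeen edges with every digit primed, and $00'$, $03'$, $0'3$, $77'$. Then $\Gamma$ is completed primitive, $c_2^{(p)}(\Gamma-C)=-1$ for all primes $p$, and $\Gamma-C$ is not a decompletion of a $K_5$ descendant.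
\end{theorem}

The reason is a second mechanism, which takes two graphs as input.

\begin{definition}\label{def:sum}
For $i=1,2$ let $\Gamma_i$ be a simple 4-regular graph on $n_i$ vertices (so $n_i\ge5$) with a triangle $A_iB_iC_i$, and label the neighbors of $A_i$ as $B_i,C_i,d_i,h_i$. The \emph{sum} $\Gamma_1\#\Gamma_2$ is obtained from the disjoint union of $\Gamma_1-A_1$ and $\Gamma_2-A_2$ by deleting the edges $B_1C_1$ and $B_2C_2$, identifying $C_1$ and $C_2$ to one vertex $C$, and adding the four edges
\[
B_1B_2,\qquad B_1h_2,\qquad B_2h_1,\qquad d_1d_2 .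
\]
\end{definition}

The sum depends on the chosen labels, which the notation suppresses. It is simple and has $n_1+n_2-3$ vertices. It is 4-regular: $B_i$ loses two edges and gains two, $d_i$ and $h_i$ lose one and gain one, and $C$ keeps two edges from each side. See Figure~\ref{fig:sum}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[fill=gray!12] (-2.4,0) ellipse (1.5 and 1.6);
\draw[fill=gray!12] (2.4,0) ellipse (1.5 and 1.6);
\node at (-3.1,-0.2) {$H_1$};
\node at (3.1,-0.2) {$H_2$};
\draw (-1.5,1) -- node[above] {$w$} (1.5,1);
\draw (-1.5,0) -- node[above left] {$x$} (1.5,1);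
\draw (-1.5,0) -- node[below] {$y$} (1.5,0);
\draw (-1.5,-1) -- node[below] {$q$} (1.5,-1);
\draw (-2.3,1.3) -- (0,2.6) -- (2.3,1.3);
\draw (-3,1.1) to[bend left=20] (0,2.6);
\draw (3,1.1) to[bend right=20] (0,2.6);
\fill (-1.5,1) circle (2pt) node[left] {$h_1$} (-1.5,0) circle (2pt) node[left] {$B_1$} (-1.5,-1) circle (2pt) node[left] {$d_1$};
\fill (1.5,1) circle (2pt) node[right] {$B_2$} (1.5,0) circle (2pt) node[right] {$h_2$} (1.5,-1) circle (2pt) node[right] {$d_2$};
\fill (0,2.6) circle (2pt) node[above] {$C$};
\end{tikzpicture}
\caption{The sum $\Gamma_1\#\Gamma_2$. The shaded parts are $H_i=\Gamma_i-\{A_i,C_i\}$. The vertex $C$ is joined to the two neighbors of $C_i$ in $\Gamma_i$ other than $A_i$ and $B_i$, for $i=1,2$. The four new edges carry the variables $x,y,w,q$.}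
\label{fig:sum}
\end{figure}

\begin{theorem}[product formula]\label{thm:B}
In Definition~\ref{def:sum}, suppose that $C_2$ has a neighbor $v\notin\{A_2,B_2,d_2,h_2\}$ in $\Gamma_2$, and let $\Gamma=\Gamma_1\#\Gamma_2$. Then for every prime $p$
\[
c_2^{(p)}(\Gamma-C)=-\,c_2^{(p)}(\Gamma_1-C_1)\;c_2^{(p)}(\Gamma_2-C_2).
\]
\end{theorem}

Thus $-c_2$ is multiplicative, and the value $-1$ reproduces itself. The graph $K_5$ plays the role of a unit, in agreement with the invariance under expansions.

\begin{example}\label{ex:unit}
The graph $K_5\#\Gamma_2$ arises from $\Gamma_2$ by two expansions. Rename $A_2$ as $B_1$ and $C_2$ as $C$. Expand at $(C,B_1,B_2;d_2)$ with new vertex $h_1$, and then at $(C,h_1,B_1;d_2)$ with new vertex $d_1$. The edge $B_2C$ is gone, $B_1d_1h_1$ is a triangle, $C$ is adjacent to $d_1$ and $h_1$, and the remaining edges at $B_1,d_1,h_1$ are $B_1B_2$, $B_1h_2$, $h_1B_2$, $d_1d_2$.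
\end{example}

For larger summands the sum leaves the family of descendants. Every $K_5$ descendant other than $K_5$ contains two triangles with a common edge, namely those created by the last expansion. The sum removes a vertex $A_i$ and an edge $B_iC_i$ from each summand. If a summand has only one pair of triangles with a common edge, this removal can be aimed at that pair. Descendants with only one such pair exist on every number $m\ge11$ of vertices, and so we obtain infinitely many counterexamples that admit no double triangle reduction.

\begin{theorem}\label{thm:C}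
For every $n\ge19$ there is a completed primitive graph on $n$ vertices in which no two triangles share an edge and which has a decompletion with $c_2^{(p)}=-1$ for all primes $p$. Consequently, for no finite set $\mathcal{F}$ of 4-regular graphs is every completed primitive graph having a decompletion with $c_2=-1$ obtained from members of $\mathcal{F}$ by double triangle expansions.
\end{theorem}

Sections~\ref{sec:forest} and~\ref{sec:coef} turn $c_2$ into a coefficient of a product of two spanning forest polynomials. Section~\ref{sec:product} proves the product formula, Section~\ref{sec:cuts} treats edge cuts, and Section~\ref{sec:examples} builds the counterexamples.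

\section{Spanning forests and three terminals}\label{sec:forest}

In Figure~\ref{fig:sum}, once $C$ is deleted, the right side meets the rest of the graph in the three vertices $B_2,h_2,d_2$. We therefore need to record how a spanning forest of a graph connects three chosen vertices.

Let $N$ be a graph with three distinct vertices $1,2,3$, the \emph{terminals}. For a partition $\pi$ of the terminals let
\[
\Phi_N^\pi=\sum_F\prod_{e\notin F}x_e ,
\]
where $F$ runs over the spanning forests of $N$ with exactly one tree for each block of $\pi$, that tree containing exactly the terminals of the block. The five partitions give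
\[
t=\Phi_N^{123}=\Psi_N,\qquad s_i=\Phi_N^{i|jk}\quad(\{i,j,k\}=\{1,2,3\}),\qquad u=\Phi_N^{1|2|3}.
\]
A forest with one more tree has one edge less. So if $N$ has $m$ edges and $m-k+1$ vertices, then $t$, $s_i$, $u$ are homogeneous of degrees $k$, $k+1$, $k+2$; the zero polynomial counts as homogeneous of every degree. The spanning forests with two trees that separate $i$ from $j$ contribute $s_i+s_j$, since the third terminal lies with $j$ or with $i$.

The basic example is the star whose center is joined to terminal $i$ by an edge $r_i$. Here $t=1$, $s_i=r_i$ and $u=r_1r_2+r_1r_3+r_2r_3$. The next identity says that every graph with three terminals looks like a star from outside: where $t\neq0$, the vector $(t,s_1,s_2,s_3,u)$ is $t$ times the vector of the star with arms $r_i=s_i/t$.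

\begin{lemma}\label{lem:star}
For every graph $N$ with three terminals,
\begin{equation}\label{eq:star}
tu=s_1s_2+s_1s_3+s_2s_3 .
\end{equation}
\end{lemma}

\begin{proof}
Put $y_e=1/x_e$. Let $L$ be the weighted Laplacian of $N$: the entry $L_{ii}$ is the sum of $y_e$ over the edges at $i$, and $-L_{ij}$ is the sum of $y_e$ over the edges joining $i$ and $j$. Give a forest $F$ the weight $\prod_{e\in F}y_e$. We use two cases of the all-minors matrix tree theorem \cite{Ch}. Deleting the rows and columns of a nonempty vertex set $I$ leaves a determinant equal to the total weight of the spanning forests with $|I|$ trees, each containing one vertex of $I$. Deleting rows $1,3$ and columns $2,3$ leaves, up to sign, the total weight of the spanning forests with two trees, one containing $3$ and the other containing $1$ and $2$.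

Let $M$ be $L$ without row and column $3$, and let $M^{I,J}$ be $M$ without the rows $I$ and the columns $J$. After multiplication by $\prod_ex_e$, the determinants of $M$, $M^{1,1}$, $M^{2,2}$, $M^{12,12}$, $M^{1,2}$ become $t$, $s_1+s_3$, $s_2+s_3$, $u$, $\pm s_3$. The Jacobi--Dodgson identity
\[
\det M\,\det M^{12,12}=\det M^{1,1}\det M^{2,2}-\det M^{1,2}\det M^{2,1}
\]
holds for every square matrix, and $\det M^{2,1}=\det M^{1,2}$ because $M$ is symmetric. Hence $tu=(s_1+s_3)(s_2+s_3)-s_3^2$.
\end{proof}

Moving a terminal out along a new edge $\xi$ lengthens one arm of the star by $\xi$.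

\begin{lemma}\label{lem:pendant}
Let $N'$ arise from $N$ by joining a new vertex $1'$ to terminal $1$ by an edge $\xi$, and take $1',2,3$ as terminals. Then
\[
t'=t,\qquad s'_{1'}=\xi t+s_1,\qquad s'_2=s_2,\qquad s'_3=s_3,\qquad u'=\xi(s_2+s_3)+u .
\]
\end{lemma}

\begin{proof}
The forests that contain $\xi$ correspond to the forests of $N$ with the same partition, $1$ replacing $1'$. In a forest without $\xi$ the vertex $1'$ is isolated, which is allowed only for $s'_{1'}$ and $u'$. The rest of the forest is then a spanning tree of $N$, or a forest with two trees that separates $2$ from $3$, respectively.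
\end{proof}

\section{The invariant as a coefficient}\label{sec:coef}

Fix a prime $p$, possibly $p=2$, and put $P=p-1$. Congruences are modulo $p$, and we drop $p$ from $c_2^{(p)}$. For a set $E$ of variables and a polynomial $F$ with integer coefficients in these and possibly other variables, $\langle F\rangle_E$ denotes the coefficient of $\prod_{\xi\in E}\xi^{P}$ in $F$, reduced modulo $p$. It is a polynomial in the other variables, and it can be extracted one variable at a time in any order. We identify edges with their variables.

\begin{lemma}\label{lem:CW}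
Let $F\in\mathbb{Z}[x_1,\dots,x_n]$ have degree at most $n$, where $n\ge1$. Then $[F]_p\equiv(-1)^{n+1}\langle F^P\rangle_{\{x_1,\dots,x_n\}}$. In particular $[F]_p\equiv0$ if $\deg F<n$, which is the Chevalley--Warning theorem.
\end{lemma}

\begin{proof}
By Fermat's little theorem $[F]_p\equiv\sum_{\bar x}\bigl(1-F(\bar x)^P\bigr)\equiv-\sum_{\bar x}F(\bar x)^P$, summed over $\bar x\in\mathbb{F}_p^n$. The sum of $\xi^m$ over $\xi\in\mathbb{F}_p$ is $-1$ if $m$ is a positive multiple of $P$, and $0$ otherwise. A monomial of degree at most $nP$ therefore has a nonzero sum only if it is $\prod_ix_i^P$, and then the sum is $(-1)^n$.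
\end{proof}

All polynomials of Section~\ref{sec:forest} are linear in each variable. For a product of two such polynomials, extracting one variable has a closed form that is again a $P$-th power.

\begin{lemma}\label{lem:res}
If $\alpha,\beta,\alpha',\beta'$ do not involve $\xi$, then
\[
\bigl\langle\bigl((\alpha\xi+\beta)(\alpha'\xi+\beta')\bigr)^P\bigr\rangle_{\xi}=(\alpha\beta'-\alpha'\beta)^P .
\]
\end{lemma}

\begin{proof}
The coefficient of $\xi^P$ is $\sum_i\binom Pi^2(\alpha\beta')^i(\alpha'\beta)^{P-i}$. Since $\binom Pi\equiv(-1)^i$, it is congruent to $\sum_i(\alpha\beta')^i(\alpha'\beta)^{P-i}$. In the expansion of the right side the same term has coefficient $\binom Pi(-1)^{P-i}\equiv(-1)^P\equiv1$.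
\end{proof}

A decompletion of a simple 4-regular graph on $n$ vertices has $n-1$ vertices, $2(n-2)$ edges, and four vertices of degree 3. Any one of these four can be used to compute $c_2$.

\begin{lemma}\label{lem:three}
Let $G$ have $\ell+1$ vertices and $2\ell$ edges, $\ell\ge3$, and let $v$ be a vertex of degree 3 with distinct neighbors $n_1,n_2,n_3$. Let $f_0=t$, $f_i=s_i$, $f_{123}=u$ be the polynomials of $H=G-v$ with terminals $n_1,n_2,n_3$. Then for each $j\in\{1,2,3\}$
\[
c_2(G)=-\bigl\langle(f_0f_j)^P\bigr\rangle_{E(H)} .
\]
\end{lemma}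

\begin{proof}
By symmetry take $j=3$. The graph $H$ has $\ell$ vertices and $n=2\ell-3\ge3$ edges. We eliminate the three edges at $v$, which leaves four equations on $\mathbb{F}_p^n$; we reduce these to two; and we convert the two into a coefficient.

\emph{Step 1: the edges at $v$.} Let $a_i$ be the edge $vn_i$. Sorting spanning trees by whether $v$ has degree 1, 2 or 3,
\[
\Psi_G=f_0(a_1a_2+a_1a_3+a_2a_3)+(f_2+f_3)a_1+(f_1+f_3)a_2+(f_1+f_2)a_3+f_{123}.
\]
Fix a point of $\mathbb{F}_p^n$ and count the zeros in $(a_1,a_2,a_3)$.

If $f_0\neq0$, put $b_i=a_i+f_i/f_0$. By \eqref{eq:star}, $\Psi_G=f_0\,\bigl(b_1(b_2+b_3)+b_2b_3\bigr)$. Each of the $p^2-p$ pairs with $b_2+b_3\neq0$ determines $b_1$. If $b_2+b_3=0$, the equation reads $b_2^2=0$, so $b_2=b_3=0$ and $b_1$ is free. The total is $p^2$.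

If $f_0=0$ and some $f_i+f_k$ with $i\neq k$ is nonzero, the equation is a nontrivial affine linear one and has $p^2$ solutions.

If $f_0=0$ and all three sums vanish, then $f_1=f_2=f_3=0$. For odd $p$, adding two sums and subtracting the third gives $2f_i=0$. For $p=2$ the $f_i$ have a common value $f$, and \eqref{eq:star} gives $3f^2=0$. The number of zeros is $p^3$ or $0$ according as $f_{123}$ vanishes or not.

Let $Z=\{f_0=f_1=f_2=f_3=0\}\subseteq\mathbb{F}_p^n$. Then $[\Psi_G]_p\equiv p^2(p^n-|Z|)$ modulo $p^3$, so $c_2(G)\equiv-|Z|$.

\emph{Step 2: from four equations to two.} On $\{f_0=f_3=0\}$ the identity \eqref{eq:star} reads $f_1f_2=0$. Hence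
\[
|\{f_0=f_3=0\}|=|\{f_0=f_1=f_3=0\}|+|\{f_0=f_2=f_3=0\}|-|Z| .
\]
We show that the first term on the right is divisible by $p$; the second follows by exchanging the indices $1$ and $2$. If $f_0=0$ and $f_1+f_3=0$, then \eqref{eq:star} gives $0=f_1f_3=-f_1^2$. So $\{f_0=f_1=f_3=0\}=\{f_0=f_1+f_3=0\}$, and this set governs the point count of a smaller graph. Let $H+e$ be $H$ with a new edge $e=n_1n_3$, possibly parallel to an old one. Then $\Psi_{H+e}=x_ef_0+(f_1+f_3)$, and solving for $x_e$ gives
\[
[\Psi_{H+e}]_p=\bigl(p^n-[\Psi_H]_p\bigr)+p\,|\{f_0=f_1+f_3=0\}| .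
\]
Both $H$ and $H+e$ have $\ell\ge3$ vertices and at least three edges, so $p^2$ divides $[\Psi_{H+e}]_p$, $[\Psi_H]_p$ and $p^n$. This proves the claim, and $|\{f_0=f_3=0\}|\equiv-|Z|\equiv c_2(G)$.

\emph{Step 3: the coefficient.} The degrees of $f_0$ and $f_3$ are $\ell-2$ and $\ell-1$. Both are less than $n$, so $[f_0]_p\equiv[f_3]_p\equiv0$ by Lemma~\ref{lem:CW}, and
\[
[f_0f_3]_p=[f_0]_p+[f_3]_p-|\{f_0=f_3=0\}|\equiv-c_2(G).
\]
The product $f_0f_3$ has degree $2\ell-3=n$, and $n$ is odd. Lemma~\ref{lem:CW} gives $[f_0f_3]_p\equiv\langle(f_0f_3)^P\rangle_{E(H)}$.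
\end{proof}

The count of $2\ell$ edges enters only in Step 3, where it makes the degree of $f_0f_3$ equal to the number of variables. This is the first degree at which Lemma~\ref{lem:CW} does not force the count to vanish.

\begin{example}\label{ex:K4}
For $G=K_4$ the graph $H$ is a triangle. Let $x_i$ be the edge opposite $n_i$. Then $f_0=x_1+x_2+x_3$ and $f_3=x_1x_2$. The coefficient of $(x_1x_2x_3)^P$ in $(f_0f_3)^P$ is that of $x_3^P$ in $(x_1+x_2+x_3)^P$, which is $1$. So $c_2(K_4)=-1$.
\end{example}

\section{The product formula}\label{sec:product}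

\subsection{The two graphs to be compared}

Keep the notation of Theorem~\ref{thm:B} and put
\[
G=\Gamma-C,\qquad G_i=\Gamma_i-C_i,\qquad H_i=\Gamma_i-\{A_i,C_i\}.
\]
Then $G_i$ is $H_i$ together with the vertex $A_i$ joined to $B_i,d_i,h_i$, and $G$ is the disjoint union of $H_1$ and $H_2$ together with the edges $x=B_1B_2$, $y=B_1h_2$, $w=B_2h_1$, $q=d_1d_2$. All three graphs $G,G_1,G_2$ have the numbers of vertices and edges required in Lemma~\ref{lem:three}.

Let $t,s_B,s_d,s_h,u$ be the polynomials of $H_1$ with terminals $B_1,d_1,h_1$. Lemma~\ref{lem:three} at the vertex $A_1$ of $G_1$ gives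
\begin{equation}\label{eq:G1}
\langle(ts_B)^P\rangle_{E(H_1)}=-c_2(G_1).
\end{equation}

The graphs $G$ and $G_2$ both contain $H_2$, and they differ in what is attached to $B_2,h_2,d_2$: a star in $G_2$, and $H_1$ with the four new edges in $G$. To compare them we apply Lemma~\ref{lem:three} at one vertex that does not see the difference, and this is where the hypothesis on $v$ is used. The vertex $v$ lies in $H_2$. It is not adjacent to $A_2$ and not incident to a new edge, because $v\notin\{B_2,d_2,h_2\}$, and it has lost its edge to $C$. So $v$ has degree 3 in both $G$ and $G_2$, with the same neighbors $n_1,n_2,n_3$ in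
\[
R=H_2-v .
\]
Both $G-v$ and $G_2-v$ have the form $N\cup R$, where $N$ and $R$ have no common edge and exactly the common vertices $B_2,h_2,d_2$. These are the terminals of $N$, and in subscripts we write $B,h,d$ for them. Let $f_0$ and $f_3$ be the polynomials of Lemma~\ref{lem:three} for $N\cup R$, so that $c_2=-\langle(f_0f_3)^P\rangle_{E(N)\cup E(R)}$.

For a partition $\pi$ of $\{B_2,h_2,d_2\}$ let $R/\pi$ be $R$ with each block identified to one vertex. Let $W_\pi$ be the sum of $\prod_{e\in E(R)\setminus F}x_e$ over the spanning trees $F$ of $R/\pi$, and let $W'_\pi$ be the same sum over the spanning forests of $R/\pi$ with two trees, one containing $n_3$ and the other $n_1,n_2$. Edges that become loops in $R/\pi$ belong to no such $F$, and $W'_\pi=0$ if $\pi$ identifies $n_3$ with $n_1$ or $n_2$. We index by the vertices that are identified: $W_0$ for none, then $W_{hd},W_{Bd},W_{Bh},W_{Bhd}$.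

\begin{lemma}\label{lem:glue}
We have $f_0=\sum_\pi\Phi_N^\pi W_\pi$ and $f_3=\sum_\pi\Phi_N^\pi W'_\pi$. Explicitly,
\[
f_0=u^NW_0+s^N_BW_{hd}+s^N_hW_{Bd}+s^N_dW_{Bh}+t^NW_{Bhd},
\]
and $f_3$ is given by the same formula with $W'$ in place of $W$.
\end{lemma}

\begin{proof}
Let $F$ be a forest counted by $f_0$ or $f_3$, and split it as $F_N\cup F_R$. Every tree of $F$ contains some $n_i$, hence meets $R$. A tree of the spanning forest $F_N$ of $N$ without a terminal would be a tree of $F$ that misses $R$. So every tree of $F_N$ contains a terminal, and $F_N$ is counted by $\Phi_N^\pi$ for exactly one $\pi$. Conversely, fix such an $F_N$ and let $F_R\subseteq E(R)$ be arbitrary. Contracting the trees of $F_N$ turns $F_N\cup F_R$ into the spanning subgraph $F_R$ of $R/\pi$, and it preserves the components and the absence of cycles. So $F_N\cup F_R$ is counted by $f_0$ or $f_3$ exactly when $F_R$ is counted by $W_\pi$ or $W'_\pi$, respectively.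
\end{proof}

\subsection{The attached graph}

In both cases $d_2$ has degree 1 in $N$. Call its edge $q$, let $M=N-d_2$, and take as terminals of $M$ the vertices $B_2$, $h_2$ and the other end of $q$. Write $T,X,Y,S,U$ for the polynomials $t$, $s$ (at the three terminals, in this order) and $u$ of $M$. Lemmas~\ref{lem:pendant} and~\ref{lem:star} give
\begin{gather}
t^N=T,\quad s^N_B=X,\quad s^N_h=Y,\quad s^N_d=qT+S,\quad u^N=q(X+Y)+U,\label{eq:N}\\
TU-(X+Y)S=XY.\label{eq:TU}
\end{gather}
It will turn out that only $T,X,Y$ are needed.

For $G_2$, the graph $M$ is the path $B_2A_2h_2$ with edges $r_B=A_2B_2$, $r_h=A_2h_2$ and third terminal $A_2$. Hence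
\begin{equation}\label{eq:starside}
T=1,\qquad X=r_B,\qquad Y=r_h .
\end{equation}

For $G$, the graph $M$ consists of $H_1$, the vertices $B_2,h_2$ and the edges $x,y,w$, with third terminal $d_1$. Let $K=M-h_2$ with terminals $B_2,B_1,d_1$, and sort forests of $K$ by which of $x=B_1B_2$ and $w=B_2h_1$ they contain. A spanning tree contains exactly one of them together with a spanning tree of $H_1$, or both together with a two-tree forest of $H_1$ separating $B_1$ from $h_1$; so $t^K=(x+w)t+s_B+s_h$. A forest of type $B_2|B_1d_1$ omits $x$; either it omits $w$ and $B_2$ is isolated, or it contains $w$ and a forest of type $h_1|B_1d_1$; so $s^K_{B_2}=xwt+xs_h$. A forest of type $B_1|B_2d_1$ omits $x$, must contain $w$, and restricts to type $B_1|h_1d_1$; so $s^K_{B_1}=xs_B$. Attaching $h_2$ to $B_1$ by $y$, Lemma~\ref{lem:pendant} gives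
\begin{equation}\label{eq:bigside}
T=(x+w)t+s_B+s_h,\qquad X=x(wt+s_h),\qquad Y=yT+xs_B .
\end{equation}
The factor $c_2(G_1)$ is hidden in the product $XT$.

\begin{lemma}\label{lem:XT}
With \eqref{eq:bigside}, $\langle (XT)^P\rangle_{\{x,w\}\cup E(H_1)}=-c_2(G_1)$.
\end{lemma}

\begin{proof}
The factor $X^P$ already contains $x^P$, so the coefficient of $x^P$ is obtained by setting $x=0$ in $T$. It equals $\bigl((wt+s_h)(wt+s_B+s_h)\bigr)^P$. By Lemma~\ref{lem:res} the coefficient of $w^P$ in this is $\bigl(t(s_B+s_h)-ts_h\bigr)^P=(ts_B)^P$. Now use \eqref{eq:G1}.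
\end{proof}

\subsection{The smallest case: the octahedron}

The hypothesis on $v$ fails for $\Gamma_2=K_5$, so the first case is the octahedron. Let its nonadjacent pairs be $\{A_2,v\}$, $\{B_2,d_2\}$, $\{C_2,h_2\}$, and let $\Gamma_1$ be arbitrary. Then $R$ is the path with edges $\mu=B_2h_2$ and $\nu=h_2d_2$, and the neighbors of $v$ are the three vertices of $R$. Take $n_3=B_2$. Reading off the quotients of the path,
\[
W_0=1,\quad W_{hd}=\nu,\quad W_{Bd}=\mu+\nu,\quad W_{Bh}=\mu,\quad W_{Bhd}=\mu\nu,
\]
while $W'_0=\mu$, $W'_{hd}=\mu\nu$, and the other $W'_\pi$ vanish because they identify $n_3$ with $h_2$ or $d_2$. By Lemma~\ref{lem:glue} and \eqref{eq:N},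
\begin{align*}
f_0&=q\,(X+Y+\mu T)+U+\nu X+(\mu+\nu)Y+\mu S+\mu\nu T,\\
f_3&=q\,\mu(X+Y)+\mu(U+\nu X).
\end{align*}
By Lemma~\ref{lem:res}, $\langle(f_0f_3)^P\rangle_q=D^P$ with
\begin{align*}
D&=\mu\Bigl(\mu T(U+\nu X)-(X+Y)\bigl((\mu+\nu)Y+\mu S+\mu\nu T\bigr)\Bigr)\\
&=\mu\Bigl(\mu\bigl(TU-(X+Y)S\bigr)-\mu\nu TY-(\mu+\nu)(X+Y)Y\Bigr)\\
&=-\mu Y\bigl(\nu(X+Y)+\mu Y+\mu\nu T\bigr).
\end{align*}
The last step is \eqref{eq:TU}, and it removes $S$ and $U$. The factor $\mu^P$ is already present in $D^P$, so $\langle D^P\rangle_{\{\mu,\nu\}}=\bigl(Y(X+Y)\bigr)^P$.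

Now substitute. For the star we need the coefficient of $r_B^Pr_h^P$ in $r_h^P(r_B+r_h)^P$, which is $1$; so $c_2(G_2)=-1$. For $G$, the factors $Y=yT+xs_B$ and $X+Y=yT+(X+xs_B)$ are linear in $y$, and Lemma~\ref{lem:res} gives
\[
\bigl\langle\bigl(Y(X+Y)\bigr)^P\bigr\rangle_y=\bigl(T(X+xs_B)-Txs_B\bigr)^P=(XT)^P .
\]
By Lemma~\ref{lem:XT}, $c_2(G)=c_2(G_1)=-c_2(G_1)c_2(G_2)$.

Two things happened. Extracting $q$ left an expression in $X,Y,T$ whose form does not depend on $M$. And on that expression, extracting the variables of $M$ gave the same result for both graphs up to the factor $-c_2(G_1)$. For general $R$ the expression does not factor, so the second point has to be proved monomial by monomial.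

\subsection{The general case}

\begin{lemma}\label{lem:Q}
There is a quadratic form $Q$ in three variables, with coefficients in $\mathbb{Z}[x_e:e\in E(R)]$ that depend only on $R$ and $n_1,n_2,n_3$, such that $\langle(f_0f_3)^P\rangle_q=Q(X,Y,T)^P$ for both $G$ and $G_2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:glue} and \eqref{eq:N}, $f_0=\alpha q+\beta$ with
\[
\alpha=(X+Y)W_0+TW_{Bh},\qquad \beta=UW_0+XW_{hd}+YW_{Bd}+SW_{Bh}+TW_{Bhd},
\]
and $f_3=\alpha'q+\beta'$ with $W'$ in place of $W$. By Lemma~\ref{lem:res} the coefficient is $(\alpha\beta'-\alpha'\beta)^P$. Put $[\pi,\rho]=W_\pi W'_\rho-W'_\pi W_\rho$, which is antisymmetric. Expanding bilinearly, the terms $(X+Y)U\,[0,0]$ and $TS\,[Bh,Bh]$ vanish. The only other terms with $S$ or $U$ are $(X+Y)S\,[0,Bh]+TU\,[Bh,0]$, and by \eqref{eq:TU} their sum is $-XY\,[0,Bh]$. Hence $\alpha\beta'-\alpha'\beta=Q(X,Y,T)$, where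
\begin{align*}
Q={}&(X+Y)\bigl([0,hd]X+[0,Bd]Y+[0,Bhd]T\bigr)-[0,Bh]XY\\
&+T\bigl([Bh,hd]X+[Bh,Bd]Y+[Bh,Bhd]T\bigr).\qedhere
\end{align*}
\end{proof}

The power $Q^P$ is a combination of monomials $X^iY^jT^l$ with $i+j+l=2P$. For the star \eqref{eq:starside}, extracting $r_B^Pr_h^P$ from such a monomial gives $1$ if $(i,j,l)=(P,P,0)$ and $0$ otherwise. The graph $M$ of $G$ selects the same monomial.

\begin{lemma}\label{lem:moments}
Let $X,Y,T$ be as in \eqref{eq:bigside} and let $i+j+l=2P$. Then $\langle X^iY^jT^l\rangle_{\{x,y,w\}\cup E(H_1)}$ equals $-c_2(G_1)$ if $(i,j,l)=(P,P,0)$, and $0$ otherwise.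
\end{lemma}

\begin{proof}
\emph{Powers of $T$ are excluded by degree.} The graph $H_1$ has $n_1-2$ vertices and $2n_1-7$ edges. With $k=n_1-4$, it has $2k+1$ edges, $t$ is homogeneous of degree $k$, and $s_B,s_h$ are homogeneous of degree $k+1$. So $T$ has degree $k+1$, while $X$ and $Y$ have degree $k+2$, and $X^iY^jT^l$ is homogeneous of degree $2P(k+2)-l$. The monomial to be extracted has degree $(2k+1+3)P=2P(k+2)$. So the coefficient vanishes unless $l=0$.

\emph{Unbalanced powers are excluded by the variable $y$.} Let $l=0$. Only $Y$ involves $y$, and the coefficient of $y^P$ in $Y^j=(yT+xs_B)^j$ is $0$ for $j<P$ and $\binom jPT^P(xs_B)^{j-P}$ for $j\ge P$. If $P<j\le2P$, then $j-P+1\le p\le j$. So $p$ is one of the factors of $j(j-1)\cdots(j-P+1)$, while $p$ does not divide $P!$, and $\binom jP\equiv0$.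

For $i=j=P$ the coefficient of $y^P$ in $X^PY^P$ is $(XT)^P$, and Lemma~\ref{lem:XT} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\kappa\in\mathbb{Z}[x_e:e\in E(R)]$ be the coefficient of $X^PY^P$ in $Q(X,Y,T)^P$, with $X,Y,T$ regarded as indeterminates. By Lemmas~\ref{lem:three} and~\ref{lem:Q} and the computation for the star, $c_2(G_2)=-\langle\kappa\rangle_{E(R)}$. By Lemmas~\ref{lem:three}, \ref{lem:Q} and~\ref{lem:moments},
\[
c_2(G)=-\bigl(-c_2(G_1)\bigr)\langle\kappa\rangle_{E(R)}=-c_2(G_1)\,c_2(G_2).\qedhere
\]
\end{proof}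

\begin{remark}
The proof shows what each new edge is for. Seen from $R$, the first side is a star with arms $X/T$, $y+xs_B/T$ and $q+S/T$. The free summand $q$ removes $S$ and $U$, the free summand $y$ removes the unbalanced monomials, and $x,w$ convert $XT$ into $ts_B$. Definition~\ref{def:sum} and the formula are symmetric in the two summands, so the vertex $v$ may be taken on either side.
\end{remark}

\section{Edge cuts}\label{sec:cuts}

A counterexample must be completed primitive. We work with a property that passes through both constructions. Call a 4-regular graph \emph{internally 6-connected} if $|\partial S|\ge6$ whenever $S$ and its complement $S^c$ both have at least two vertices. Such a graph is completed primitive: it is connected, since every component of a loopless 4-regular graph has at least two vertices and an empty cut, and in a 4-edge cut one side is a single vertex. If it has at least four vertices it is simple, since two parallel edges between $a$ and $b$ would give $|\partial\{a,b\}|\le4$. The graph $K_5$ is internally 6-connected, because two vertices and three vertices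 are joined by six edges.

\begin{lemma}\label{lem:expand}
A double triangle expansion of an internally 6-connected graph $\Gamma$ on at least five vertices is internally 6-connected. Hence every $K_5$ descendant is internally 6-connected and simple.
\end{lemma}

\begin{proof}
Let $\hat\Gamma$ be the expansion at $(a,b,c;z)$ with new vertex $b'$, and write $\hat\partial$ for cuts in $\hat\Gamma$. The graph $\Gamma$ is simple, hence so is $\hat\Gamma$. Let $a,c,z,z'$ be the neighbors of $b$ in $\Gamma$; in $\hat\Gamma$ they are $a,c,b',z'$. Suppose that $|S|,|S^c|\ge2$ and $|\hat\partial S|\le4$. When $b$ and $b'$ lie on the same side we compare with $\Gamma$; otherwise we move one of them across.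

\emph{Case 1: $b,b'\notin S$} (after exchanging $S$ and $S^c$ if necessary). The new edge $b'z$ is cut exactly when the deleted edge $bz$ was, and $bb'$ is not cut. The edges $b'a,b'c$ contribute $|S\cap\{a,c\}|$, which is at least the contribution of the deleted edge $ac$. So $|\partial S|\le|\hat\partial S|\le4$ in $\Gamma$, and the complement of $S$ in $\Gamma$ must be $\{b\}$. Then $S^c=\{b,b'\}$ and $|\hat\partial S|=6$, a contradiction.

\emph{Case 2: $b\in S$, $b'\notin S$} (with the same proviso). Exactly one of $ab,ab'$ is cut, exactly one of $cb,cb'$ is cut, and $bb'$ is cut. By parity $|\hat\partial S|=4$. Let $k=|S\cap\{a,c,z'\}|$ be the number of neighbors of $b$ in $S$. Then $|\hat\partial(S\setminus b)|=4-(4-k)+k=2k$. If $k\le2$, Case 1 applied to $S\setminus b$ forces $|S\setminus b|=1$; then $|S|=2$ and $|\hat\partial S|\ge6$ since $\hat\Gamma$ is simple, a contradiction. If $k=3$, then $b'$ has the three neighbors $a,b,c$ in $S$, so $|\hat\partial(S\cup b')|\le4-3+1=2$. Case 1 forces the complement of $S\cup b'$ to be a single vertex, whose cut has four edges, a contradiction.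
\end{proof}

\begin{lemma}\label{lem:sumcut}
If $\Gamma_1$ and $\Gamma_2$ are internally 6-connected, so is $\Gamma=\Gamma_1\#\Gamma_2$.
\end{lemma}

\begin{proof}
Let $V_k=V(\Gamma_k)\setminus\{A_k,C_k\}$. Let $|S|,|S^c|\ge2$, and assume $C\notin S$ after exchanging the two sides. Put $S_k=S\cap V_k$. Let $i_k$ be the number of edges of $\partial S$ with both ends in $V_k\cup\{C\}$, and let $\beta_k,\eta_k,\theta_k\in\{0,1\}$ be $1$ exactly when $B_k,h_k,d_k$, respectively, lie in $S$. Then
\[
|\partial S|=i_1+i_2+\chi,\qquad \chi=|\beta_1-\beta_2|+|\beta_1-\eta_2|+|\beta_2-\eta_1|+|\theta_1-\theta_2| .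
\]
To bound $i_k$ we return to $\Gamma_k$, where the vertex $A_k$ may be placed on either side. Counting the four edges at $A_k$ and the edge $B_kC_k$,
\begin{align}
|\partial_{\Gamma_k}S_k|&=i_k+2\beta_k+\eta_k+\theta_k,\label{eq:cut1}\\
|\partial_{\Gamma_k}(S_k\cup A_k)|&=i_k+4-\eta_k-\theta_k.\label{eq:cut2}
\end{align}
The complement of $S_k$ in $\Gamma_k$ contains $A_k$ and $C_k$, so \eqref{eq:cut1} is at least $6$ if $|S_k|\ge2$ and equals $4$ if $|S_k|=1$. If $\emptyset\neq S_k\neq V_k$, then \eqref{eq:cut2} is at least $6$, that is, $i_k\ge2+\eta_k+\theta_k$. The sum is symmetric in the two indices, and $S_1=V_1$, $S_2=V_2$ is excluded by $|S^c|\ge2$. So three cases suffice.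

\emph{$S_2=\emptyset$.} Then $i_2=0$ and $\chi=2\beta_1+\eta_1+\theta_1$, so $|\partial S|$ equals \eqref{eq:cut1} for $k=1$, with $|S_1|=|S|\ge2$.

\emph{$S_2=V_2$ and $\emptyset\ne S_1\ne V_1$.} Then $i_2=2$, from the two edges joining $C$ to $V_2$, and $\chi=4-2\beta_1-\eta_1-\theta_1$. With $i_1\ge2+\eta_1+\theta_1$ we get $|\partial S|\ge8-2\beta_1\ge6$.

\emph{Both $S_k$ nonempty and proper.} Then $i_1+i_2\ge4+\sigma$ with $\sigma=\eta_1+\theta_1+\eta_2+\theta_2$. If $\sigma\ge1$, then $|\partial S|\ge5$, hence $|\partial S|\ge6$ by parity. If $\sigma=0$, then $\chi=|\beta_1-\beta_2|+\beta_1+\beta_2$. This is $2$ unless $\beta_1=\beta_2=0$, which gives $|\partial S|\ge6$. If $\beta_1=\beta_2=0$, then \eqref{eq:cut1} gives $i_k\ge4$ for both $k$, and $|\partial S|\ge8$.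
\end{proof}

\section{The counterexamples}\label{sec:examples}

\subsection{Descendants with one pair of adjacent triangles}

Call a simple 4-regular graph \emph{special} if exactly one pair of its triangles shares an edge. We always name this pair $ABC$, $BCv$ and let $B,C,d,h$ be the neighbors of $A$.

\begin{lemma}\label{lem:local}
In a special graph, $ABC$ is the only triangle containing $AB$ or $AC$. The vertices $d,h$ are adjacent to neither $B$ nor $C$, and $v\notin\{d,h\}$.
\end{lemma}

\begin{proof}
Another triangle through $AB$ or $AC$ contains $A$, so it is not $BCv$, and it would form a second pair with $ABC$. An edge from $d$ or $h$ to $B$ or $C$ would close such a triangle. Finally, $v$ is adjacent to $B$.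
\end{proof}

The descendant $C_7(1,2)$ is far from special. Its triangles are the seven sets $\{i,i+1,i+2\}$, since three steps from $\{\pm1,\pm2\}$ cannot add up to $\pm7$, and each shares an edge with the next. But expansions can lower the number of such pairs. The expansion at $(a,b,c;z)$ destroys all triangles through $ac$ or $bz$. It creates $abb'$ and $bb'c$, and nothing else provided that $z$ is adjacent to neither $a$ nor $c$. We apply four expansions to $C_7(1,2)$, calling the new vertices $7,8,9,C$.
\begin{center}
\begin{tabular}{cccl}
$(a,b,c;z)$ & new vertex & deleted edges & triangles afterwards\\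
\hline
$(1,0,2;5)$ & $7$ & $12,\ 05$ & $234,\ 345,\ 456,\ 016,\ 017,\ 027$\\
$(0,2,7;4)$ & $8$ & $07,\ 24$ & $345,\ 456,\ 016,\ 028,\ 278$\\
$(0,6,1;5)$ & $9$ & $01,\ 56$ & $345,\ 028,\ 278,\ 069,\ 169$\\
$(2,0,8;9)$ & $C$ & $28,\ 09$ & $345,\ 169,\ 02C,\ 08C$
\end{tabular}
\end{center}
In each row $abc$ is a triangle of the preceding list and $bz$ is an edge still present. The proviso holds each time: the pairs $15,25$, then $04,47$, then $05,15$, then $29,89$ are non-edges at the moment of the expansion, $05$ having been deleted in the first row. The resulting graph $\Sigma_{11}$ has the seventeen edges listed in Theorem~\ref{thm:A} together with $02$, $23$, $27$, $2C$, $0C$. Of its four triangles only $02C$ and $08C$ share an edge, so $\Sigma_{11}$ is special, with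
\begin{equation}\label{eq:labels}
A=2,\qquad B=0,\qquad C=C,\qquad v=8,\qquad d=7,\qquad h=3 .
\end{equation}

\begin{lemma}\label{lem:special}
For every $m\ge11$ there is a special $K_5$ descendant $\Sigma_m$ on $m$ vertices.
\end{lemma}

\begin{proof}
Given $\Sigma_m$, expand at $(B,A,C;h)$ with new vertex $A'$. Deleting $BC$ destroys $ABC$ and $BCv$, so the surviving old triangles are pairwise edge-disjoint. By Lemma~\ref{lem:local}, $h$ is adjacent to neither $B$ nor $C$, so the new triangles are $ABA'$ and $ACA'$. They share $AA'$. Their only old edges are $AB$ and $AC$, which lie in no surviving old triangle by Lemma~\ref{lem:local}. So the new graph is special.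
\end{proof}

\subsection{Sums of special descendants}

\begin{proposition}\label{prop:sum}
Let $\Gamma_1,\Gamma_2$ be special $K_5$ descendants with pairs $A_iB_iC_i$, $B_iC_iv_i$, and let $\Gamma=\Gamma_1\#\Gamma_2$ be formed with these labels. Then $\Gamma$ is completed primitive, no two triangles of $\Gamma$ share an edge, and $c_2^{(p)}(\Gamma-C)=-1$ for all primes $p$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:expand} and~\ref{lem:sumcut}, $\Gamma$ is internally 6-connected, hence completed primitive.

Suppose that a triangle of $\Gamma$ contains one of the four new edges, which are the only edges between $H_1$ and $H_2$. Each new edge has an end $B_i$ or $d_i$, and neither is adjacent to $C$: the edge $B_iC_i$ was deleted, and $d_iC_i$ is not an edge by Lemma~\ref{lem:local}. So the third vertex lies in $H_1$ or $H_2$, and the triangle contains two new edges with a common end. The new edges form the path $h_2B_1B_2h_1$ and the disjoint edge $d_1d_2$. The third edge would be $h_2B_2$ or $h_1B_1$, which are non-edges by Lemma~\ref{lem:local}. Therefore every triangle of $\Gamma$ is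 a triangle of one $\Gamma_i$ that avoids the vertex $A_i$ and the edge $B_iC_i$. It is then neither $A_iB_iC_i$ nor $B_iC_iv_i$. Two such triangles from the same side share no edge because $\Gamma_i$ is special, and the two sides have no common edge.

The vertex $v_2$ is a neighbor of $C_2$ different from $A_2$ and $B_2$, and from $d_2,h_2$ by Lemma~\ref{lem:local}. So Theorem~\ref{thm:B} applies, and Theorem~\ref{thm:known} gives $c_2^{(p)}(\Gamma-C)=-(-1)(-1)=-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Deleting from $\Sigma_{11}$ the vertex $2$ and the edge $0C$ leaves the seventeen listed edges, and under \eqref{eq:labels} the four edges of Definition~\ref{def:sum} are $00'$, $03'$, $0'3$, $77'$. So $\Gamma=\Sigma_{11}\#\Sigma_{11}$. By Proposition~\ref{prop:sum}, $\Gamma$ is completed primitive, $c_2^{(p)}(\Gamma-C)=-1$ for all $p$, and no two triangles share an edge; the triangles are $169$, $345$ and their primed copies. A $K_5$ descendant on more than five vertices contains the two triangles of its last expansion, so $\Gamma$ is not a $K_5$ descendant.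

It remains to exclude that $\Gamma-C$ is a decompletion of another graph. Suppose $\Gamma-C\cong\Gamma'-v'$ with $\Gamma'$ a $K_5$ descendant. In $\Gamma-C$ the four neighbors of $C$ have degree 3 and all other vertices have degree 4. Since $\Gamma'$ is 4-regular, $v'$ is joined once to each of the four vertices of degree 3 and to no other. The isomorphism therefore extends to $\Gamma\cong\Gamma'$ by sending $C$ to $v'$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $m\ge11$ the graph $\Sigma_{11}\#\Sigma_m$, formed with the labels of Proposition~\ref{prop:sum}, has $m+8$ vertices and all the stated properties. A graph obtained by at least one expansion contains two triangles with a common edge. So each of these graphs can be obtained by expansions only from itself, by the empty sequence, and would have to belong to $\mathcal{F}$. They have different numbers of vertices, so $\mathcal{F}$ cannot be finite.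
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS}
Brown and Schnetz, \emph{A K3 in $\phi^4$}.

\bibitem{Ch}
Chaiken, the all-minors matrix tree theorem, 1982.

\bibitem{K5}
\emph{Minimum Number of Triangles of $K_5$ Descendants},
\texttt{https://\allowbreak libuwspaceprd02.\allowbreak uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 17988/\allowbreak Santoli\_Steven.pdf?\allowbreak sequence=3\&\allowbreak isAllowed=y}.

\end{thebibliography}
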